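
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Filtering an Individual Sequence without Randomization:\\ Channel Noise as a Random Seed}


\begin{abstract}
An arbitrary deterministic sequence over a finite alphabet passes through a known memoryless channel, and a filter must estimate each letter from the noisy letters received so far. If the rows of the channel matrix are linearly independent, then for every finite reference class of filters there is a randomized filter whose expected normalized loss is asymptotically no larger than that of the best member of the class, uniformly over all sequences. We show that under the same assumption a deterministic filter can do this: every randomized filter can be replaced by a deterministic one whose expected normalized loss is larger by at most $O(\log n/n)$, uniformly over all input sequences. Without linear independence, randomization can be dispensed with, for all reconstruction alphabets, loss functions and reference classes, exactly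 when no two input letters have the same point mass as their row.
\end{abstract}

\section{The question and the answer}

\subsection{Setting}

Let $\mathcal A$ (the noiseless alphabet), $\mathcal Z$ (the noisy alphabet) and $\hat{\mathcal A}$ (the reconstruction alphabet) be finite sets, and let $\Lambda:\mathcal A\times\hat{\mathcal A}\to[0,\infty)$ be a loss function. A deterministic, arbitrary sequence $x_1,x_2,\dots\in\mathcal A$ passes through a known discrete memoryless channel with transition matrix $\Pi=\{\Pi(a,z)\}_{a\in\mathcal A,\,z\in\mathcal Z}$. The output is a sequence of independent letters $Z_1,Z_2,\dots$ with $Z_t\sim\Pi(x_t,\cdot)$. Only the channel is random; the sequence is not.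

A \emph{deterministic filter} is a sequence of maps $\hat X_t:\mathcal Z^t\to\hat{\mathcal A}$, $t\ge1$: the estimate of $x_t$ is a function of $Z^t=(Z_1,\dots,Z_t)$ only. In a \emph{randomized filter}, $\hat X_t$ may depend in addition on auxiliary randomness independent of the channel noise. The normalized cumulative loss of a filter $\hat{\mathbf X}$ on $x^n$ is
\[
L^n_{\hat{\mathbf X}}=\frac1n\sum_{t=1}^n\Lambda\bigl(x_t,\hat X_t(Z^t)\bigr),
\]
and $E$ denotes expectation over the channel noise and over the randomness of the filter, if any.

A \emph{reference class} $\mathcal G$ is a nonempty set of deterministic filters, finite unless we say otherwise. A filter $\hat{\mathbf X}$ \emph{successfully competes} with $\mathcal G$ if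
\[
\limsup_{n\to\infty}\ \max_{x^n\in\mathcal A^n}\Bigl[EL^n_{\hat{\mathbf X}}-\min_{\hat{\mathbf X}'\in\mathcal G}EL^n_{\hat{\mathbf X}'}\Bigr]\le0 .
\]
For an infinite class the minimum is replaced by an infimum.

The standard assumption in this setting is that the rows of $\Pi$ are linearly independent. Equivalently, $\Pi$ has a right inverse: there is a function $h$ on $\mathcal Z\times\mathcal A$ with $\sum_z\Pi(a,z)h(z,a')=\mathbf 1\{a=a'\}$, so that every function of $x_t$ has an unbiased estimate based on $Z_t$. Under this assumption two facts are known.
\begin{itemize}
\item[(i)] For every finite reference class $\mathcal G$ there is a randomized filter that successfully competes with $\mathcal G$. Its excess expected loss is at most $\ell_{\max}\sqrt{\ln|\mathcal G|/(2n)}$, where $\ell_{\max}$ depends on $\Lambda$ and $\Pi$.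
\item[(ii)] For some reference classes, for example the class of symbol-by-symbol filters $\hat X_t=g(Z_t)$, there is a deterministic filter that successfully competes.
\end{itemize}
The following question was posed in \cite{feedback}: \emph{is randomization needed to successfully compete with an arbitrary finite reference class?} We show that it is not.

\subsection{What to expect}

One reason for randomizing against an individual sequence is that an opponent who knows a deterministic strategy can choose the sequence against it. If the channel output is constant, a deterministic filter plays a fixed sequence of symbols, and the opponent can choose each $x_t$ to make the known symbol costly. A coin toss can avoid this.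

Two things work in favor of the deterministic filter. When the channel is noisy, the filter's action depends on noise that the opponent does not control, and this noise might serve as the coin. When the channel is noiseless on some letters, the sequence may consist of those letters and there is no coin; but then, if distinct noiseless letters have distinct outputs, the filter sees $x_t$ and needs no coin. The difficulty is that the same channel may have both kinds of letters, the opponent decides how to mix them, and the filter is not told which kind it is facing. Linear independence resolves this, because under it every noisy letter reveals itself with positive probability. If noisy letters need not reveal themselves, we use a filter that does not have to know how much noise there has been, at the price of a slower rate.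

\subsection{Results}

Call $a\in\mathcal A$ \emph{noiseless} if $\Pi(a,\cdot)$ is a point mass, and then let $\zeta(a)$ be its location. Call all other letters \emph{noisy}. Let $\mathcal A_0$ and $\mathcal A_1$ be the sets of noiseless and noisy letters, and let $N=\zeta(\mathcal A_0)\subseteq\mathcal Z$. Put $\lambda=\max\Lambda$. Consider the two conditions
\begin{itemize}
\item[(H1)] $\zeta$ is injective on $\mathcal A_0$: no two letters share the same point-mass row;
\item[(H2)] $\Pi(b,\mathcal Z\setminus N)>0$ for every $b\in\mathcal A_1$: every noisy letter can produce an output that no noiseless letter produces.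
\end{itemize}

\emph{Linear independence of the rows implies both.} The rows are distinct, which gives (H1). If (H2) failed for some $b\in\mathcal A_1$, then $\Pi(b,\cdot)$ would be supported in $N$ and, by (H1),
\[
\Pi(b,\cdot)=\sum_{a\in\mathcal A_0}\Pi\bigl(b,\zeta(a)\bigr)\,\Pi(a,\cdot),
\]
a linear dependence. The converse is false: if $\mathcal A_0=\emptyset$, both conditions hold, whatever the noisy rows are.

\begin{theorem}\label{thm:main}
Assume \textup{(H1)} and \textup{(H2)}; in particular, this covers every $\Pi$ with linearly independent rows. There is a constant $C$ depending only on $\Pi$, $\lambda$ and $|\mathcal A|$ such that for every randomized filter $R$ there is a deterministic filter $D$ with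
\[
EL^n_D\le EL^n_R+\frac{C(1+\ln n)}{n}\qquad\text{for all }n\ge1\text{ and all }x^n\in\mathcal A^n .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let the rows of $\Pi$ be linearly independent. For every finite reference class $\mathcal G$ there is a deterministic filter that successfully competes with $\mathcal G$. Its excess expected loss is at most $\ell_{\max}\sqrt{\ln|\mathcal G|/(2n)}+C(1+\ln n)/n$.
\end{corollary}

\begin{proof}
Take $R$ from fact (i) and $D$ from Theorem~\ref{thm:main}. For every $n$,
\[
\max_{x^n}\Bigl[EL^n_D-\min_{\hat{\mathbf X}'\in\mathcal G}EL^n_{\hat{\mathbf X}'}\Bigr]\le\max_{x^n}\Bigl[EL^n_R-\min_{\hat{\mathbf X}'\in\mathcal G}EL^n_{\hat{\mathbf X}'}\Bigr]+\frac{C(1+\ln n)}n .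
\]
Insert the bound from fact (i) and let $n\to\infty$.
\end{proof}

So the answer to the question is no. The second theorem concerns arbitrary channel matrices, with no assumption of linear independence.

\begin{theorem}\label{thm:class}
Let $\Pi$ be any channel matrix.
\begin{itemize}
\item[(a)] Suppose \textup{(H1)} holds. Then for all $\hat{\mathcal A}$ and $\Lambda$ there is a constant $C$ depending only on $\Pi$, $\lambda$, $|\mathcal A|$ and $|\hat{\mathcal A}|$ such that for every randomized filter $R$ there is a deterministic filter $D$ with
\[
EL^n_D\le EL^n_R+\frac{C(1+\ln n)}{\sqrt n}\qquad\text{for all }n\ge1\text{ and all }x^n\in\mathcal A^n.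
\]
Consequently, for every reference class $\mathcal G$, finite or infinite, some deterministic filter successfully competes with $\mathcal G$ if and only if some randomized filter does.
\item[(b)] Suppose \textup{(H1)} fails. Then there are $\hat{\mathcal A}$, $\Lambda$ and a class $\mathcal G$ of two deterministic filters such that some randomized filter successfully competes with $\mathcal G$, while every deterministic filter $D$ satisfies
\[
\max_{x^n}\Bigl[EL^n_D-\min_{\hat{\mathbf X}'\in\mathcal G}EL^n_{\hat{\mathbf X}'}\Bigr]\ge\tfrac14\qquad\text{for every }n .
\]
\end{itemize}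
\end{theorem}

Thus a channel has the property that deterministic filters compete whenever randomized filters do, for all $\hat{\mathcal A}$, $\Lambda$ and $\mathcal G$, exactly when no two letters share a point-mass row. We do not claim that the rates $O(\log n/n)$ and $O(\log n/\sqrt n)$ are optimal.

\section{The idea on two small channels}\label{sec:ideas}

\begin{example}[The past noise is a coin]\label{ex:bsc}
Let $\mathcal A=\mathcal Z=\hat{\mathcal A}=\{0,1\}$, let the channel flip each bit with probability $\delta\in(0,1)$, and let $\Lambda(x,\hat x)=\mathbf 1\{x\ne\hat x\}$. Let $R$ toss a fair coin at each time; its expected loss is $\frac12$ at every step. A deterministic filter that ignores $Z^t$ cannot imitate $R$, since it loses $1$ at every step on some sequence. But let $D_t(z^t)$ be the parity of $z_1+\dots+z_t$. For \emph{every} $x^t$,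
\[
E(-1)^{Z_1+\dots+Z_t}=\prod_{s\le t}(-1)^{x_s}(1-2\delta),
\]
so $D_t(Z^t)$ takes each value with probability within $\frac12|1-2\delta|^t$ of $\frac12$. The excess losses over $R$ are bounded by the terms of a convergent geometric series, uniformly over all sequences.
\end{example}

For a general randomized filter we have no such explicit rule, and we replace the parity by a randomly chosen map. Suppose $R$ plays $\hat x$ with probability $q_t(\hat x|z^t)$ when it has observed $z^t$. Draw the values $\varphi(z^t)$ once and for all, independently over $z^t\in\mathcal Z^t$, with laws $q_t(\cdot|z^t)$. For a fixed $x^t$, the loss of $\varphi$ at time $t$, averaged over the channel noise, is a sum of independent variables weighted by the probabilities of the words $z^t$, and its mean over the choice of $\varphi$ is the expected loss of $R$. In Example~\ref{ex:bsc} the sum of the squared weights is $(\delta^2+(1-\delta)^2)^t$, so by concentration $\varphi$ is bad for a given $x^t$ with doubly exponentially small probability. There are only $2^t$ sequences $x^t$, so for large $t$ some $\varphi$ is good for all of them.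

\begin{example}[Too little noise]\label{ex:zchannel}
Keep the alphabets and the loss, and let $\Pi(0,0)=1$, $\Pi(1,0)=\delta$ and $\Pi(1,1)=1-\delta$ with $0<\delta<1$. The rows are linearly independent, $0$ is noiseless, $1$ is noisy, and $N=\{0\}$. If $x_1,\dots,x_t$ contains few letters $1$, there is little seed in $Z^t$, or none. Now let the filter play $z_t$ at time $t$ if fewer than $K$ ones have been received before time $t$. At times with $x_t=0$ this costs nothing. At a time with $x_t=1$ it costs at most $1$, but with probability $1-\delta$ such a time also raises the number of received ones. Hence the expected number of these times with $x_t=1$ is at most $K/(1-\delta)$. Once $K$ ones have been received, the filter knows \emph{for certain} that at least $K$ noisy letters have been sent, and it can use them as a seed.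
\end{example}

How large must $K$ be? With $k$ noisy letters the squared weights add up to at most $\rho^k$ for some $\rho<1$, and the failure probability of a random map is of the form $\exp(-\varepsilon^2\rho^{-k})$ up to constants. It must be smaller than $|\mathcal A|^{-t}$, with an error $\varepsilon$ summable in $t$. So $k$ of order $\log t$ is enough, and the price of waiting is $O(\log n)$ in total. Switching to the seeded mode is itself decided by the noise, so the seed must remain good on the event that the filter is in this mode; for a parity this would require a separate argument, whereas a random map can be asked to be good on any prescribed set of words.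

\section{Seeds and concentration}\label{sec:tools}

\paragraph{Excess loss.} Write $P_{x^t}(z^t)=\prod_{s\le t}\Pi(x_s,z_s)$, with $P$ of the empty word equal to $1$. A randomized filter $R$ has the form $\hat X_t=F_t(Z^t,U)$ with $U$ independent of the channel noise. Put
\[
q_t(\hat x|z^t)=P\bigl(F_t(z^t,U)=\hat x\bigr),\qquad
\bar\Lambda_t(a,z^t)=\sum_{\hat x}q_t(\hat x|z^t)\,\Lambda(a,\hat x).
\]
The expected loss of $R$ at time $t$ is $\sum_{z^t}P_{x^t}(z^t)\bar\Lambda_t(x_t,z^t)$. It depends on $R$ only through the laws $q_t$; the dependence between the random choices at different times is irrelevant. For a deterministic filter $D$ define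
\begin{equation}\label{eq:excess}
e_t(x^t)=\sum_{z^t}P_{x^t}(z^t)\bigl[\Lambda(x_t,D_t(z^t))-\bar\Lambda_t(x_t,z^t)\bigr]\le\lambda,
\end{equation}
so that $n(EL^n_D-EL^n_R)=\sum_{t\le n}e_t(x^t)$. Theorems~\ref{thm:main} and~\ref{thm:class}(a) are proved by bounding this sum.

Two cases are trivial. If $\lambda=0$, all losses vanish. If $\mathcal A_1=\emptyset$ and (H1) holds, then $Z_t=\zeta(x_t)$ determines $x_t$, and a filter that plays a minimizer of $\Lambda(x_t,\cdot)$ has $e_t\le0$. \emph{In the rest of this section and in Sections~\ref{sec:main} and~\ref{sec:undetectable} we therefore assume $\lambda>0$ and $\mathcal A_1\ne\emptyset$.}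

\paragraph{The amount of seed.} Let
\[
\rho=\max_{b\in\mathcal A_1}\sum_z\Pi(b,z)^2 .
\]
The inner sum is the probability that two independent outputs of $b$ coincide. It is at most $\max_z\Pi(b,z)<1$, because $b$ is noisy; hence $0<\rho<1$. Let $k(x^m)$ be the number of $s\le m$ with $x_s\in\mathcal A_1$. Since each noiseless letter contributes a factor $1$,
\begin{equation}\label{eq:collision}
\sum_{z^m}P_{x^m}(z^m)^2=\prod_{s\le m}\sum_z\Pi(x_s,z)^2\le\rho^{\,k(x^m)} .
\end{equation}

\paragraph{Concentration.} We use Hoeffding's inequality \cite{hoeffding}: if $Y_1,\dots,Y_r$ are independent with mean zero and $Y_i$ takes values in an interval of length $c_i$, where the $c_i$ are not all zero, then $P(\sum_iY_i>\varepsilon)\le\exp(-2\varepsilon^2/\sum_ic_i^2)$ for $\varepsilon>0$. For integers $\tau\ge1$ let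
\[
\kappa(\tau)=\left\lceil\frac{\ln\bigl(\tau^5(1+\ln|\mathcal A|)\bigr)}{\ln(1/\rho)}\right\rceil .
\]
This is a nonnegative integer, nondecreasing in $\tau$, with
\begin{equation}\label{eq:kappa}
\rho^{-\kappa(\tau)}\ge\tau^5(1+\ln|\mathcal A|),\qquad
\kappa(\tau)\le1+\frac{5\ln\tau+\ln(1+\ln|\mathcal A|)}{\ln(1/\rho)} .
\end{equation}
The next lemma says that $\kappa(\tau)$ noisy letters in the past are seed enough for every time $t\le\tau$. Of the exponent $5$, four units pay for the squared error $(t^{-2})^2$ and one for the union bound over $|\mathcal A|^t$ sequences.

\begin{lemma}\label{lem:seed}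
Let $0\le m\le t\le\tau$ with $t\ge1$, let $x^m\in\mathcal A^m$ satisfy $k(x^m)\ge\kappa(\tau)$, and let $V\subseteq\mathcal Z^m$. Let $Y_v$, $v\in V$, be independent mean-zero random variables, each with values in an interval of length $\lambda$. Then
\[
P\Bigl(\sum_{v\in V}P_{x^m}(v)\,Y_v>\frac{\lambda}{t^2}\Bigr)\le e^{-2t}|\mathcal A|^{-2t}.
\]
\end{lemma}

\begin{proof}
If $P_{x^m}(v)=0$ for all $v\in V$, the sum is $0$. Otherwise the term of $v$ lies in an interval of length $\lambda P_{x^m}(v)$, and by \eqref{eq:collision} and \eqref{eq:kappa}
\[
\sum_{v\in V}\lambda^2P_{x^m}(v)^2\le\lambda^2\rho^{\kappa(\tau)}\le\frac{\lambda^2}{\tau^5(1+\ln|\mathcal A|)}\le\frac{\lambda^2}{t^5(1+\ln|\mathcal A|)} .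
\]
Hoeffding's inequality with $\varepsilon=\lambda/t^2$ bounds the probability by $\exp(-2t(1+\ln|\mathcal A|))$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Assume (H1) and (H2), and let
\[
p=\min_{b\in\mathcal A_1}\Pi(b,\mathcal Z\setminus N),\qquad M(z^m)=\#\{s\le m:z_s\notin N\}.
\]
By (H2), $p>0$. The quantity $M$ is computed from the observations, and it never overestimates the number of noisy letters: if $P_{x^m}(z^m)>0$, then each $s$ with $z_s\notin N$ has $x_s\in\mathcal A_1$, so
\begin{equation}\label{eq:certificate}
k(x^m)\ge M(z^m)\quad\text{whenever }P_{x^m}(z^m)>0 .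
\end{equation}
Let $V_t=\{v\in\mathcal Z^{t-1}:M(v)\ge\kappa(t)\}$ be the set of pasts that certify enough seed. On these pasts the filter will use a rounding of $R$ that is fixed in advance; on all other pasts it will act as if the current letter were noiseless. Write $vz$ for the word $v$ followed by the letter $z$.

\begin{lemma}[Rounding]\label{lem:rounding}
For each $t\ge1$ there is a map $\varphi_t:V_t\times\mathcal Z\to\hat{\mathcal A}$ such that, for all $x^t\in\mathcal A^t$ simultaneously,
\begin{equation}\label{eq:rounding}
\sum_{v\in V_t}P_{x^{t-1}}(v)\sum_{z}\Pi(x_t,z)\bigl[\Lambda(x_t,\varphi_t(v,z))-\bar\Lambda_t(x_t,vz)\bigr]\le\frac{\lambda}{t^2}.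
\end{equation}
\end{lemma}

\begin{proof}
Choose the values $\varphi_t(v,z)$ independently at random, $\varphi_t(v,z)$ with law $q_t(\cdot|vz)$. Fix $x^t$ and let $Y_v$ be the inner sum in \eqref{eq:rounding}. The $Y_v$ are independent, because distinct $v$ use distinct values of $\varphi_t$. They have mean zero by the definition of $\bar\Lambda_t$. Each is a number $\sum_z\Pi(x_t,z)\Lambda(x_t,\varphi_t(v,z))\in[0,\lambda]$ minus a constant, so it lies in an interval of length $\lambda$.

If $P_{x^{t-1}}(v)=0$ for all $v\in V_t$, then \eqref{eq:rounding} is trivial. Otherwise \eqref{eq:certificate} gives $k(x^{t-1})\ge\kappa(t)$, and Lemma~\ref{lem:seed} with $m=t-1$, $\tau=t$, $V=V_t$ shows that \eqref{eq:rounding} fails for this $x^t$ with probability at most $e^{-2t}|\mathcal A|^{-2t}$. Summing over the $|\mathcal A|^t$ sequences $x^t$, the probability of any failure is at most $e^{-2t}|\mathcal A|^{-t}<1$. So some choice of $\varphi_t$ works for all $x^t$.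
\end{proof}

The laws $q_t$ are those of the given $R$ and do not depend on earlier roundings. Hence the maps $\varphi_t$ can be chosen separately for each $t$, and together they give one filter that does not depend on a horizon $n$.

\paragraph{The filter.} Let $z^t=vz$ with $v\in\mathcal Z^{t-1}$.
\begin{itemize}
\item If $v\in V_t$, let $D_t(z^t)=\varphi_t(v,z)$.
\item If $v\notin V_t$ and $z\in N$, let $a$ be the noiseless letter with $\zeta(a)=z$, unique by (H1), and let $D_t(z^t)$ be a minimizer of $\Lambda(a,\cdot)$.
\item If $v\notin V_t$ and $z\notin N$, let $D_t(z^t)$ be a fixed symbol.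
\end{itemize}

\paragraph{The bound.} Fix $n$ and $x^n$ and let $t\le n$. Split the sum \eqref{eq:excess} according to whether $z^{t-1}\in V_t$. The words with $z^{t-1}\in V_t$ contribute at most $\lambda/t^2$, by \eqref{eq:rounding}. For the words with $z^{t-1}\notin V_t$ there are two cases.

If $x_t\in\mathcal A_0$, then $Z_t=\zeta(x_t)\in N$, and by (H1) the letter $a$ used by the filter is $x_t$ itself. The filter plays a minimizer of $\Lambda(x_t,\cdot)$, so the contribution is at most $0$.

If $x_t\in\mathcal A_1$, write $M_{t-1}=M(Z^{t-1})$. The contribution is at most $\lambda P(M_{t-1}<\kappa(t))\le\lambda P(M_{t-1}<\kappa(n))$. Such times are few in expectation, because each of them raises the counter with probability at least $p$. Indeed $Z_t$ is independent of $M_{t-1}$ and $P(Z_t\notin N)\ge p$, so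
\[
p\sum_{\substack{t\le n\\ x_t\in\mathcal A_1}}P\bigl(M_{t-1}<\kappa(n)\bigr)\le E\,\#\bigl\{t\le n:\ x_t\in\mathcal A_1,\ M_{t-1}<\kappa(n),\ Z_t\notin N\bigr\}\le\kappa(n),
\]
since each $t$ that is counted raises $M$ by one from a value below $\kappa(n)$. Altogether
\[
n\,(EL^n_D-EL^n_R)\le\lambda\Bigl(\frac{\kappa(n)}{p}+\sum_{t\ge1}\frac1{t^2}\Bigr)=\lambda\Bigl(\frac{\kappa(n)}{p}+\frac{\pi^2}6\Bigr),
\]
which by \eqref{eq:kappa} is at most $C(1+\ln n)$ with $C$ depending only on $\Pi$, $\lambda$ and $|\mathcal A|$. \qed

\section{Letters that share a point mass}

This section proves Theorem~\ref{thm:class}(b). If two noiseless letters have the same output, a stretch of these letters gives the filter neither a seed nor a view of $x_t$. It remains to choose a loss for which hedging by a coin is necessary to match a reference class.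

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(b)}]
Let $a\ne a'$ with $\Pi(a,\cdot)=\Pi(a',\cdot)$ the point mass at $z$. Let $\hat{\mathcal A}=\{0,1,2,3\}$, let
\[
\bigl(\Lambda(a,\hat x),\Lambda(a',\hat x)\bigr)=\bigl(\tfrac12,1\bigr),\ \bigl(1,\tfrac12\bigr),\ (0,1),\ (1,0)\qquad\text{for }\hat x=0,1,2,3
\]
respectively, and let $\Lambda(c,\cdot)=0$ for all other letters $c$. Let $\mathcal G$ consist of the two constant filters $0$ and $1$.

The randomized filter that plays $2$ or $3$ with probability $\frac12$ each has expected loss $\frac12$ on $a$, $\frac12$ on $a'$ and $0$ on the other letters. On no letter is this more than the loss of either member of $\mathcal G$, so it successfully competes.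

Let $D$ be deterministic. On $x^n\in\{a,a'\}^n$ the observation is $Z^t=(z,\dots,z)$, so $D$ plays a fixed sequence of symbols. Each symbol has loss $1$ on $a$ or on $a'$; hence some $x^n\in\{a,a'\}^n$ gives $L^n_D=1$. If $\alpha$ is the fraction of letters $a$ in it, the members of $\mathcal G$ have losses
\[
\tfrac12\alpha+(1-\alpha)=1-\tfrac\alpha2\qquad\text{and}\qquad\alpha+\tfrac12(1-\alpha)=\tfrac{1+\alpha}2 .
\]
Their average is $\frac34$, so the smaller is at most $\frac34$, and the excess of $D$ is at least $\frac14$.
\end{proof}

\section{Noise that cannot be detected}\label{sec:undetectable}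

We now prove Theorem~\ref{thm:class}(a), assuming (H1) but not (H2). The row of a noisy letter may now be supported in $N$, so the filter can no longer certify how much seed it has.

\subsection{The smallest case}

\begin{example}\label{ex:undetectable}
Let $\mathcal A=\{0,1,b\}$ and $\mathcal Z=\{0,1\}$, where $0$ and $1$ are received without error and $b$ produces a fair bit. Then (H1) holds, $N=\mathcal Z$, and (H2) fails. Let $\hat{\mathcal A}=\{0,1,e\}$, where $e$ is the correct estimate of $b$, and let the loss be $0$ for a correct estimate and $1$ otherwise. Let $R$ play $z_t$ or $e$ with probability $\frac12$ each. Its expected loss is $\frac12$ on every letter.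

The filter of Section~\ref{sec:main} fails here. It would play $z_t$ as long as the counter $M$ is below its threshold; but $M$ stays at $0$ forever, so from the time the threshold is positive the filter loses $1$ at every step on $bbb\cdots$. Alternating between $z_t$ and $e$ by the parity of $t$ also fails, on a sequence that alternates between $b$ and $0$.

What works is to alternate \emph{separately for each received letter}: on the first, third, \dots\ occurrence of a letter $z$ play $z$, on the second, fourth, \dots\ play $e$. Compare this filter $D$ with $R$ on any $x^n$.
\begin{itemize}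
\item \emph{Before the first $b$.} A letter $a\in\{0,1\}$ that occurs $m$ times costs $\lfloor m/2\rfloor\le m/2$. The total excess is at most $0$.
\item \emph{At the first $b$.} The excess is at most $\frac12$.
\item \emph{At a time $t$ after the first $b$, which was sent at time $s<t$.} Condition on all $Z_r$, $r\ne s$. Exactly one of the two equally likely values of $Z_s$ adds $1$ to the number of $r\le t$ with $Z_r=Z_t$, so this number is even with probability $\frac12$. Hence, given $Z_t$, $D$ plays $Z_t$ or $e$ with probability $\frac12$ each, just like $R$, and the excess is $0$.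
\end{itemize}
So $EL^n_D\le EL^n_R+\frac1{2n}$ for all $n$ and $x^n$.
\end{example}

Two properties made this work. In the absence of noise, the losses are \emph{balanced} along the path, for each noiseless letter separately; this uses that $x_t$ can be read off from $z_t$, that is, (H1). In the presence of noise, the position of the alternation is \emph{random} with the right one-time law. We now build, for an arbitrary $R$, a randomized rule with seeds that has both properties: exact one-time laws, and balance for every value of the seed. The seeds are then fixed as a function of the past by means of Lemma~\ref{lem:seed}.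

The alternation can be written as follows. Let $\theta=\frac12$ be the probability of $e$, let $S$ be $\frac12$ times the number of occurrences so far of the received letter, the current one included, and let $u\in[0,1)$ be an offset. Play $e$ when $\lfloor S+u\rfloor$ has just increased. For $u\in[0,\frac12)$ this gives $z,e,z,e,\dots$ and for $u\in[\frac12,1)$ it gives $e,z,e,z,\dots$. A uniform $u$ gives the law $(\frac12,\frac12)$ at each time, while for each fixed $u$ the frequency of $e$ is balanced. The same formula works if $\theta$ varies with time, but it chooses only between two symbols. Therefore we first split $R$ into two-point choices that have the same mean loss as $R$ on the relevant letter.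

\subsection{Splitting into two-point choices}

\begin{lemma}\label{lem:split}
Let $q$ be a probability distribution on $\hat{\mathcal A}$, let $g:\hat{\mathcal A}\to\mathbb R$ and $c=\sum_xq(x)g(x)$. Then $q=\sum_\pi\alpha_\pi\mu_\pi$ with $\alpha_\pi\ge0$, $\sum_\pi\alpha_\pi=1$, where $\pi$ ranges over
\begin{itemize}
\item singletons $\{x\}$ with $g(x)=c$, and $\mu_\pi$ is the point mass at $x$;
\item pairs $\{x,y\}$ with $g(x)<c<g(y)$, and $\mu_\pi$ is the distribution on $\{x,y\}$ with $g$-mean $c$:
\[
\mu_\pi(x)=\frac{g(y)-c}{g(y)-g(x)},\qquad \mu_\pi(y)=\frac{c-g(x)}{g(y)-g(x)} .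
\]
\end{itemize}
\end{lemma}

\begin{proof}
By the definition of $c$,
\[
\beta:=\sum_{y:\,g(y)>c}q(y)(g(y)-c)=\sum_{x:\,g(x)<c}q(x)(c-g(x)).
\]
Take $\alpha_{\{x\}}=q(x)$ for the singletons. If $\beta=0$, then $q$ is concentrated on $\{g=c\}$; let all pairs have weight $0$. If $\beta>0$, let $\alpha_{\{x,y\}}=q(x)q(y)(g(y)-g(x))/\beta$. For $g(x)<c$ the mixture gives $x$ the mass
\[
\sum_{y:\,g(y)>c}\alpha_{\{x,y\}}\,\mu_{\{x,y\}}(x)=\frac{q(x)}\beta\sum_{y:\,g(y)>c}q(y)(g(y)-c)=q(x),
\]
and for $g(y)>c$ it gives $y$ the mass
\[
\sum_{x:\,g(x)<c}\alpha_{\{x,y\}}\,\mu_{\{x,y\}}(y)=\frac{q(y)}\beta\sum_{x:\,g(x)<c}q(x)(c-g(x))=q(y).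
\]
So the mixture is $q$. Since $q$ and all $\mu_\pi$ have total mass $1$, $\sum_\pi\alpha_\pi=1$.
\end{proof}

\subsection{A balanced rule with seeds}

Balance ties decisions at different times to the same seed. The seed must therefore be fixed as a function of a past that ends \emph{before} these times. This leads to blocks: within a block one seed is used, and it depends on the word received before the block. Let block $j\ge1$ consist of the times $T_{j-1}<t\le T_j$, where $T_j=j(j+1)/2$; its length is $j$. The lengths are chosen to balance two costs, as explained in Section~\ref{sec:end}.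

For each $j$ and each $v\in\mathcal Z^{T_{j-1}}$ let the seed $W_v$ consist of independent uniform $[0,1)$ variables
\[
G_s\ (T_{j-1}<s\le T_j),\qquad u_{a,\pi}\ (a\in\mathcal A_0,\ \pi\text{ a two-element subset of }\hat{\mathcal A}),
\]
and let the $W_v$ be independent over $v$. For $z^t$ with $t$ in block $j$ and $z^{T_{j-1}}=v$ define $F_t(z^t)=F_t(z^t;W_v)$ as follows.
\begin{itemize}
\item If $z_t\notin N$, use $G_t$ to draw $F_t(z^t)$ from $q_t(\cdot|z^t)$.
\item If $z_t\in N$, let $a$ be the noiseless letter with $\zeta(a)=z_t$, unique by (H1). Apply Lemma~\ref{lem:split} with $q=q_t(\cdot|z^t)$ and $g=\Lambda(a,\cdot)$, so that $c=\bar\Lambda_t(a,z^t)$, and use $G_t$ to select $\pi_t=\pi$ with probability $\alpha_\pi$. If $\pi_t=\{x\}$, let $F_t(z^t)=x$. If $\pi_t=\pi=\{x,y\}$ with $g(x)<c<g(y)$, let $\theta_t=\mu_\pi(y)\in(0,1)$ and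
\[
S_t=\sum_{\substack{T_{j-1}<s\le t\\ z_s=\zeta(a),\ \pi_s=\pi}}\theta_s ,
\]
where $\pi_s$ and $\theta_s$ are those selected at time $s$ on the prefix $z^s$. Let $F_t(z^t)=y$ if $\lfloor S_t+u_{a,\pi}\rfloor-\lfloor S_t-\theta_t+u_{a,\pi}\rfloor=1$, and $F_t(z^t)=x$ otherwise. As $0<\theta_t<1$, the difference is $0$ in the latter case.
\end{itemize}
For fixed $a$, which element of $\pi$ is $x$ and which is $y$ is determined by $\Lambda(a,\cdot)$, so the roles are the same at all times $s$ counted in $S_t$.

\begin{lemma}\label{lem:balanced}
\begin{itemize}
\item[(i)] \emph{Exact laws.} For every fixed $z^t$, $F_t(z^t)$ has law $q_t(\cdot|z^t)$.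
\item[(ii)] \emph{Balance.} For every value of the seeds, every $z^t$ with $t$ in block $j$, and every $a\in\mathcal A_0$,
\[
\sum_{\substack{T_{j-1}<s\le t\\ z_s=\zeta(a)}}\bigl[\Lambda(a,F_s(z^s))-\bar\Lambda_s(a,z^s)\bigr]\le\lambda|\hat{\mathcal A}|^2 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $z_t\notin N$ this holds by definition. Let $z_t=\zeta(a)$ and condition on all the variables $G_s$ of the seed. Then $\pi_t$ is fixed, and so are $\theta_t$ and $S_t$ if $\pi_t=\pi$ is a pair; the offset $u=u_{a,\pi}$ remains uniform. A uniform $u$ satisfies $E\lfloor s+u\rfloor=s$ for every real $s$. Hence the difference of floors, which is $0$ or $1$, has conditional mean $S_t-(S_t-\theta_t)=\theta_t$. So $F_t(z^t)$ has conditional law $\mu_{\pi_t}$, also when $\pi_t$ is a singleton. Averaging over $G_t$ gives $\sum_\pi\alpha_\pi\mu_\pi=q_t(\cdot|z^t)$.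

(ii) Write $g=\Lambda(a,\cdot)$. Group the times $s$ in the sum by the value of $\pi_s$. If $\pi_s=\{x\}$ is a singleton, then $g(x)=\bar\Lambda_s(a,z^s)$ and the term is $0$. For a pair $\pi=\{x,y\}$, $\bar\Lambda_s(a,z^s)$ is the $g$-mean of $\mu_\pi$ at time $s$, that is, $g(x)+\theta_s(g(y)-g(x))$, so the term is
\[
(g(y)-g(x))\bigl(\mathbf 1\{F_s(z^s)=y\}-\theta_s\bigr).
\]
Over the successive times with this $a$ and this $\pi$, the quantity $S_s-\theta_s$ is the previous value of the counter (initially $0$), so the differences of floors telescope. With $S$ the final value of the counter and $u=u_{a,\pi}\in[0,1)$,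
\[
\sum_s\bigl(\mathbf 1\{F_s(z^s)=y\}-\theta_s\bigr)=\lfloor S+u\rfloor-\lfloor u\rfloor-S=\lfloor S+u\rfloor-S\in(u-1,u].
\]
Since $0<g(y)-g(x)\le\lambda$, each pair contributes at most $\lambda$, and there are fewer than $|\hat{\mathcal A}|^2$ pairs.
\end{proof}

\subsection{Fixing the seeds}

\begin{lemma}\label{lem:fix}
For each $j$ there are fixed values $w_v$ of the seeds $W_v$, $v\in\mathcal Z^{T_{j-1}}$, such that for all $t$ in block $j$ and all $x^t\in\mathcal A^t$ with $k(x^{T_{j-1}})\ge\kappa(T_j)$,
\begin{equation}\label{eq:fix}
\sum_{z^t}P_{x^t}(z^t)\bigl[\Lambda\bigl(x_t,F_t(z^t;w_v)\bigr)-\bar\Lambda_t(x_t,z^t)\bigr]\le\frac{\lambda}{t^2},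
\qquad\text{where }v=z^{T_{j-1}} .
\end{equation}
\end{lemma}

\begin{proof}
Let $m=T_{j-1}$. With the random seeds $W_v$ in place of $w_v$, the left side of \eqref{eq:fix} is $\sum_{v\in\mathcal Z^m}P_{x^m}(v)Y_v$, where $Y_v$ is the average of
\[
\Lambda\bigl(x_t,F_t(v\eta;W_v)\bigr)-\bar\Lambda_t(x_t,v\eta)
\]
over words $\eta\in\mathcal Z^{t-m}$ with weights $\prod_{i=1}^{t-m}\Pi(x_{m+i},\eta_i)$. Each $Y_v$ depends on $W_v$ only, so the $Y_v$ are independent. By Lemma~\ref{lem:balanced}(i) they have mean zero. Each is an average of losses in $[0,\lambda]$ minus a constant, so it lies in an interval of length $\lambda$. By Lemma~\ref{lem:seed} with $\tau=T_j\ge t$ and $V=\mathcal Z^m$, \eqref{eq:fix} fails for a given $x^t$ with probability at most $e^{-2t}|\mathcal A|^{-2t}$. Summing over at most $|\mathcal A|^t$ sequences for each $t$ and over the times in the block, some failure occurs with probability at most $\sum_{t\ge1}e^{-2t}=1/(e^2-1)<1$.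
\end{proof}

Let $D_t(z^t)=F_t(z^t;w_v)$ with $v=z^{T_{j-1}}$, for $t$ in block $j$. This is a deterministic filter, defined for all times without a horizon. Lemma~\ref{lem:fix} controls it when the past contains enough noise, and Lemma~\ref{lem:balanced}(ii), which holds for every seed and hence for $w_v$, controls it on noiseless stretches. The filter itself need not know which case it is in.

\subsection{The bound}\label{sec:end}

Fix $n$ and $x^n$, and let $J$ be the block containing $n$. Consider the blocks $j\le J$, the last one truncated at $n$. Each is of one of three types.

\emph{Type I: $k(x^{T_{j-1}})\ge\kappa(T_j)$.} By \eqref{eq:fix}, $e_t(x^t)\le\lambda/t^2$ for each $t$ in the block. All blocks of this type together contribute at most $\lambda\pi^2/6$.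

\emph{Type II: $k(x^{T_{j-1}})<\kappa(T_j)$, and the (possibly truncated) block contains a noisy letter.} The excess in the block is at most $\lambda j\le\lambda J$. There are at most $\kappa(T_J)$ such blocks: each of them contains a noisy letter, so before the $i$-th of them there are at least $i-1$ noisy letters, and $i-1\le k(x^{T_{j-1}})<\kappa(T_j)\le\kappa(T_J)$.

\emph{Type III: $k(x^{T_{j-1}})<\kappa(T_j)$, and all letters of the (possibly truncated) block are noiseless.} Inside the block $Z_s=\zeta(x_s)$ with certainty, and by (H1) $x_s=a$ if and only if $Z_s=\zeta(a)$. So, for each received prefix $v$, the excess in the block is the sum over $a\in\mathcal A_0$ of the sums in Lemma~\ref{lem:balanced}(ii), taken up to the last time of the block. Averaging over $v$, the excess in the block is at most $\lambda|\mathcal A_0||\hat{\mathcal A}|^2$.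

Altogether
\begin{equation}\label{eq:total}
n\,(EL^n_D-EL^n_R)\le\lambda\Bigl(\frac{\pi^2}6+J\,\kappa(T_J)+J\,|\mathcal A_0||\hat{\mathcal A}|^2\Bigr).
\end{equation}
The middle term is the length of a block times a logarithm, and the last term is proportional to the number of blocks. This is why the lengths grow so that both the length of the last block and the number of blocks are of order $\sqrt n$: from $J(J-1)/2=T_{J-1}<n$ we get $(J-1)^2<2n$, hence $J\le1+\sqrt{2n}\le3\sqrt n$. Moreover $T_{J-1}\le n-1$ gives $T_J=T_{J-1}+J\le n+\sqrt{2n}\le3n$, so $\kappa(T_J)\le\kappa(3n)$. With \eqref{eq:kappa}, the right side of \eqref{eq:total} is at most $C\sqrt n\,(1+\ln n)$ with $C$ depending only on $\Pi$, $\lambda$, $|\mathcal A|$ and $|\hat{\mathcal A}|$. Dividing by $n$ gives the stated inequality.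

The statement on reference classes follows. If a randomized filter $R$ successfully competes with $\mathcal G$, then the filter $D$ obtained from $R$ has an excess over the infimum over $\mathcal G$ that is larger by at most $C(1+\ln n)/\sqrt n\to0$, uniformly in $x^n$; so $D$ competes as well. The converse is immediate, since a deterministic filter is a special case of a randomized one. This completes the proof of Theorem~\ref{thm:class}(a). \qed

\begin{thebibliography}{9}
\bibitem{feedback} ``How To Filter An `Individual Sequence With Feedback'\,'',
\url{http://www.stanford.edu/~tsachy/pdf_files/How%20to%20filter%20an%20individual%20sequence%20with%20feedback.pdf}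

\bibitem{hoeffding} Hoeffding, 1963.
\end{thebibliography}

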